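\title{Cancellative one-relator semigroups need not be Malcev coherent}

\begin{abstract}
A semigroup that embeds in a group is Malcev coherent if each of its finitely generated subsemigroups has a finite Malcev presentation. We show that the cancellative one-relator semigroup $\mathrm{Sg}\langle a,b,c\mid ab^2=b^2a\rangle$ is not Malcev coherent, and we determine exactly which of the semigroups $\mathrm{Sg}\langle \mathcal A\mid s^mt^n=t^ns^m\rangle$ are. Along the way we prove that Malcev coherence is preserved by direct products with abelian groups and is not preserved by free products.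
\end{abstract}

\section{Introduction}

Let $\mathcal A^+$ and $\mathcal A^*$ denote the free semigroup and the free monoid on an alphabet $\mathcal A$. For $R\subseteq\mathcal A^+\times\mathcal A^+$, the semigroup $\mathrm{Sg}\langle\mathcal A\mid R\rangle$ is the quotient of $\mathcal A^+$ by the smallest congruence containing $R$; we also write a relation $(u,v)$ as $u=v$. In such an ordinary presentation the only deduction allowed is to replace a factor $u$ of a word by $v$, or $v$ by $u$. If the semigroup to be presented is known to embed in a group, one can allow more. The \emph{Malcev congruence} $R^M$ generated by $R$ is the smallest congruence $\sigma\supseteq R$ on $\mathcal A^+$ such that $\mathcal A^+/\sigma$ embeds in a group. The pair $\langle\mathcal A\mid R\rangle$ is a \emph{Malcev presentation} of a group-embeddable semigroup $T$ if $T\cong\mathcal A^+/R^M$, and it is \emph{finite} if $\mathcal A$ and $R$ are finite. We shall see in Lemma~\ref{lem:universal} that $R^M$ consists of the pairs of words that are equal in the group $\mathrm{Gp}\langle\mathcal A\mid R\rangle$, so a Malcev presentation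 allows every deduction that is valid in groups. A group-embeddable semigroup is \emph{Malcev coherent} if each of its finitely generated subsemigroups has a finite Malcev presentation.

A \emph{one-relator} semigroup is a semigroup $\mathrm{Sg}\langle\mathcal A\mid u=v\rangle$ with $u,v\in\mathcal A^+$. A semigroup is \emph{cancellative} if each of $xy=xy'$ and $yx=y'x$ implies $y=y'$. By a theorem of Adjan \cite{Adjan}, cancellative one-relator semigroups embed in groups, so the following question, posed as Open Problem~8.3.5 in \cite{PSG}, makes sense.

\begin{quote}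
\emph{Is every cancellative one-relator semigroup Malcev coherent?}
\end{quote}

The simplest cases suggest that the answer is yes. A free semigroup lies in a free group and is Malcev coherent (Proposition~\ref{prop:vfree}). The relation $st=ts$ gives a Malcev coherent semigroup over every alphabet, and so does $st^n=t^ns$ over the alphabet $\{s,t\}$ (Theorem~\ref{thm:B}). Already in a free semigroup, a finitely generated subsemigroup may need infinitely many ordinary relations, but the infinite families arise by repeating a factor, and in a group such a repetition is governed by a single conjugacy relation (Example~\ref{ex:pump}). One defining relation leaves a semigroup close to free, and one may expect this mechanism to persist. It does not.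

\begin{theorem}\label{thm:A}
The semigroup $S=\mathrm{Sg}\langle a,b,c\mid ab^2=b^2a\rangle$ is cancellative and not Malcev coherent. Its subsemigroup generated by
\[
c\,ab,\quad a^2b\,ab\,b^2,\quad a^2b\,a^3b\,b^2,\quad a^4b\,a^3b,\quad a^4b\,c,\quad c,\quad ab\,a^2b,\quad a^3b\,a^4b\,b^2
\]
has no finite Malcev presentation.
\end{theorem}

This example belongs to a family in which the question can be decided completely.

\begin{theorem}\label{thm:B}
Let $s\neq t$ be letters of an alphabet $\mathcal A$, let $m,n\ge1$, and let $S=\mathrm{Sg}\langle\mathcal A\mid s^mt^n=t^ns^m\rangle$. Then $S$ is cancellative. It is Malcev coherent if and only if either $m=n=1$, or $\mathcal A=\{s,t\}$ and $\min(m,n)=1$.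
\end{theorem}

In particular two generators suffice for a counterexample: $\mathrm{Sg}\langle s,t\mid s^2t^2=t^2s^2\rangle$ is not Malcev coherent. The proof of Theorem~\ref{thm:B} uses a closure property, and it yields the failure of another one.

\begin{theorem}\label{thm:C}
If $Q$ is a Malcev coherent group-embeddable semigroup and $\Lambda$ is an abelian group, then $Q\times\Lambda$ is Malcev coherent.
\end{theorem}

\begin{corollary}\label{cor:free}
Malcev coherence is not preserved by free products: $\mathrm{Sg}\langle a,b\mid ab^2=b^2a\rangle$ and the free monogenic semigroup $c^+$ are Malcev coherent, but their free product is not.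
\end{corollary}

The obstruction is an element that is central in a part of the semigroup only. In Theorem~\ref{thm:A}, the element $b^2$ commutes with the elements $a^ib$, which generate a free semigroup, but not with $c$. Between two occurrences of $c$ it acts as a counter, and a counter can force two different factors of a relation to be repeated the same number of times. Section~\ref{sec:P} carries this out in a partially commutative monoid $P$, and Section~\ref{sec:embed} embeds $P\setminus\{1\}$ in one-relator semigroups; this proves Theorem~\ref{thm:A} and the negative half of Theorem~\ref{thm:B}. The positive half shows that both features of the counter are needed: Malcev coherence holds when $t^n$ is central in the whole semigroup (Section~\ref{sec:central}), and when the part in which the relation acts is commutative (Section~\ref{sec:comm}).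

\section{Universal groups and normal forms}\label{sec:prelim}

\subsection*{The universal group}
Let $T$ be a group-embeddable semigroup, let $\theta\colon\Sigma^+\to T$ be a surjective homomorphism, and let $\rho=\{(u,v):\theta(u)=\theta(v)\}$ be its kernel. The \emph{universal group} of $T$ is $U(T)=\mathrm{Gp}\langle\Sigma\mid\rho\rangle$. There is a natural homomorphism $T\to U(T)$, and every homomorphism from $T$ to a group factors through it uniquely. Hence $U(T)$ does not depend on the generating set, and since some homomorphism from $T$ to a group is injective, $T\to U(T)$ is injective. If $T$ is given inside a group, then $U(T)$ maps onto the subgroup generated by $T$, but this map can have a kernel (Remark~\ref{rem:kernel}): the group $U(T)$ is subject only to the relations between positive words.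

We use two facts on finitely presented groups. \emph{B.~H.~Neumann's theorem:} if $\Sigma$ is finite and $\mathrm{Gp}\langle\Sigma\mid R\rangle$ is finitely presented, then $\mathrm{Gp}\langle\Sigma\mid R\rangle=\mathrm{Gp}\langle\Sigma\mid R_0\rangle$ for some finite $R_0\subseteq R$. \emph{P.~Hall's theorem:} if $N$ is a normal subgroup of $G$ and both $N$ and $G/N$ are finitely presented, then so is $G$.

\begin{lemma}\label{lem:universal}
For every $R\subseteq\mathcal A^+\times\mathcal A^+$, the congruence $R^M$ is the set of pairs $(u,v)$ with $u=v$ in $\mathrm{Gp}\langle\mathcal A\mid R\rangle$. A finitely generated group-embeddable semigroup $T$ has a finite Malcev presentation if and only if $U(T)$ is finitely presented.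
\end{lemma}

\begin{proof}
Let $\tau$ be the kernel of $\mathcal A^+\to\mathrm{Gp}\langle\mathcal A\mid R\rangle$. It is a congruence containing $R$, and $\mathcal A^+/\tau$ embeds in a group. If $\sigma\supseteq R$ is a congruence and $\mathcal A^+/\sigma$ embeds in a group $G$, then the map $\mathcal A\to G$ respects $R$ and extends to a homomorphism $\mathrm{Gp}\langle\mathcal A\mid R\rangle\to G$. So $\tau$-related words have the same image in $G$, that is, $\tau\subseteq\sigma$. Thus $R^M=\tau$.

If $T\cong\mathcal A^+/R^M$ with $\mathcal A$ and $R$ finite, then $U(T)=\mathrm{Gp}\langle\mathcal A\mid R^M\rangle=\mathrm{Gp}\langle\mathcal A\mid R\rangle$, because the pairs in $R^M$ already hold in the latter group. Conversely, let $U(T)=\mathrm{Gp}\langle\Sigma\mid\rho\rangle$, with $\Sigma$ finite, be finitely presented. By Neumann's theorem $U(T)=\mathrm{Gp}\langle\Sigma\mid R\rangle$ for a finite $R\subseteq\rho$. Since $T$ embeds in $U(T)$, two words of $\Sigma^+$ are $\rho$-related if and only if they are equal in $\mathrm{Gp}\langle\Sigma\mid R\rangle$, so $\rho=R^M$ by the first part.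
\end{proof}

\subsection*{Adjan's theorem}
The left (right) graph of a semigroup presentation has the letters as vertices and, for each relation, an edge joining the first (last) letters of its two sides. If neither graph has a cycle, then the semigroup embeds in the group with the same presentation \cite{Adjan}. For a single relation $u=v$ the hypothesis says that $u,v$ have different first letters and different last letters. This holds for $s^mt^n=t^ns^m$. So every semigroup $S$ in Theorems~\ref{thm:A} and~\ref{thm:B} embeds in $\mathrm{Gp}\langle\mathcal A\mid s^mt^n=t^ns^m\rangle$ and is cancellative; only the statements on coherence remain to be proved.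

\subsection*{Normal forms}
We write $F(\mathcal A)$ for the free group on $\mathcal A$ and $[x,y]=x^{-1}y^{-1}xy$. The following facts are standard.
\begin{itemize}
\item[(FP)] Every element of a free product $G_1*G_2$ of groups is uniquely a product of nontrivial elements, its \emph{syllables}, taken alternately from $G_1$ and $G_2$.
\item[(AP)] The factors of an amalgamated product $G_1*_KG_2$ embed in it, and a nonempty product of elements taken alternately from $G_1\setminus K$ and $G_2\setminus K$ is nontrivial.
\item[(B)] \emph{Britton's lemma.} Let $K\le G$, and let $G^*$ be obtained from $G$ by adding a generator $g$ and the relations $[g,k]=1$ for $k\in K$ (or for $k$ in a generating set of $K$). If $b_0g^{\varepsilon_1}b_1\cdots g^{\varepsilon_l}b_l=1$ with $l\ge1$, $b_i\in G$, $\varepsilon_i=\pm1$, then $\varepsilon_{i+1}=-\varepsilon_i$ and $b_i\in K$ for some $0<i<l$. In particular, $ghg^{-1}h^{-1}\neq1$ for $h\in G\setminus K$.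
\end{itemize}
The free product of monoids (of semigroups) is presented by the disjoint union of monoid (semigroup) presentations of the factors. If both sides of every relation in $R$ are nonempty, then the empty word is alone in its class, so $\mathrm{Mon}\langle\mathcal A\mid R\rangle\setminus\{1\}=\mathrm{Sg}\langle\mathcal A\mid R\rangle$.

\begin{lemma}\label{lem:nf}
Let $\lambda\colon M_0\to G_0$ be an injective homomorphism from a monoid to a group, and let $\mathcal C$ be an alphabet. Every element of $M_0*\mathcal C^*$ is uniquely of the form $w_0c_1w_1\cdots c_kw_k$ with $k\ge0$, $w_i\in M_0$, $c_i\in\mathcal C$, and the natural map $M_0*\mathcal C^*\to G_0*F(\mathcal C)$ is injective.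
\end{lemma}

\begin{proof}
Every element has such an expression. In its image $\lambda(w_0)c_1\lambda(w_1)\cdots c_k\lambda(w_k)$, omit the $\lambda(w_i)$ with $w_i=1$ and collect adjacent letters of $\mathcal C$ into positive words. The remaining $\lambda(w_i)$ are nontrivial, and so are the nonempty positive words in $F(\mathcal C)$, so this is the normal form (FP). From it one recovers the letters $c_i$, because distinct positive words are distinct in $F(\mathcal C)$, and the $w_i$, because $\lambda$ is injective. So distinct expressions have distinct images.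
\end{proof}

We call $w_0,\dots,w_k$ the \emph{blocks} of the element.

\section{A subsemigroup with no finite Malcev presentation}\label{sec:P}

\subsection*{Two ways of cutting a word}
We begin in a free monoid. Let $\Phi=\{x_1,x_2,y_1,y_2\}$ and $\Sigma=\{A,X,B,Y,C,D,V,W\}$, and define $\theta_0\colon\Sigma^*\to(\Phi\cup\{c\})^*$ by
\[
\begin{array}{c|cccccccc}
\sigma&A&X&B&Y&C&D&V&W\\\hline
\theta_0(\sigma)&cx_1&x_2x_1&x_2y_1&y_2y_1&y_2c&c&x_1x_2&y_1y_2
\end{array}
\]
The word $c(x_1x_2)^{k+1}(y_1y_2)^{l+1}c$ can be cut into these pieces in step with its periods, using $D,V,W$, or one letter out of step, using $A,X,B,Y,C$ (Figure~\ref{fig:cut}). This gives the relations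
\[
R_{k,l}\colon\quad AX^kBY^lC=DV^{k+1}W^{l+1}D\qquad(k,l\ge0)
\]
in $T_0=\theta_0(\Sigma^+)$. The next lemma says that this is the only source of ambiguity.

\begin{lemma}\label{lem:parse}
Let $u,v\in\Sigma^+$ have different first letters and $\theta_0(u)=\theta_0(v)$. Then, after exchanging $u$ and $v$ if necessary,
\[
u=AX^kBY^lC\,u',\qquad v=DV^{k+1}W^{l+1}\,v'
\]
for some $k,l\ge0$ and $u',v'\in\Sigma^*$, where $v'$ begins with $A$ or $D$.
\end{lemma}

\begin{proof}
The images of the two first letters are prefixes of one word, so one is a prefix of the other. The eight images are distinct, and all but $c$ have length two; hence the two images are $c$ and $cx_1$. So $u=Au_1$, $v=Dv_1$, and $\theta_0(v_1)=x_1\theta_0(u_1)$. Note that the letters of $\Sigma$ whose images begin with $x_1$; $x_2$; $y_1$; $y_2$; $c$ are, respectively, $V$; $X,B$; $W$; $Y,C$; $A,D$.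

Write $u_1=X^ku_2$ with $k$ maximal. Then $\theta_0(v_1)=(x_1x_2)^kx_1\theta_0(u_2)$. Removing letters from the front of $v_1$ one at a time, we meet an image beginning with $x_1$ in each of the first $k+1$ rounds, so $v_1=V^{k+1}v_2$ and $\theta_0(u_2)=x_2\theta_0(v_2)$. Thus $u_2$ begins with $X$ or $B$, and with $B$ by the maximality of $k$. Writing $u_2=Bu_3$, we get $\theta_0(v_2)=y_1\theta_0(u_3)$.

Write $u_3=Y^lu_4$ with $l$ maximal. Then $\theta_0(v_2)=(y_1y_2)^ly_1\theta_0(u_4)$, so $v_2=W^{l+1}v'$ and $\theta_0(u_4)=y_2\theta_0(v')$. Thus $u_4$ begins with $Y$ or $C$, and with $C$ by the maximality of $l$. Writing $u_4=Cu'$, we get $\theta_0(v')=c\,\theta_0(u')$, so $v'$ begins with $A$ or $D$.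
\end{proof}

\begin{example}\label{ex:pump}
The semigroup $T_0$ has no finite ordinary presentation on $\Sigma$. Indeed, if $u\ne v$ and $\theta_0(u)=\theta_0(v)$, then deleting the longest common prefix and applying Lemma~\ref{lem:parse} shows that each of $u,v$ contains $D$ or a factor $AX^{k'}BY^{l'}C$. A proper factor of $AX^kBY^lC$ contains neither, so $R_{k,l}$ can be derived only if $AX^kBY^lC$ is itself a side of a defining relation.

In a group, however, three of the relations imply all the others. Dividing $R_{1,0}$ by $R_{0,0}$ on the right, and $R_{0,1}$ by $R_{0,0}$ on the left, gives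
\begin{align*}
AXA^{-1}&=(AXBC)(ABC)^{-1}=(DV^2WD)(DVWD)^{-1}=DVD^{-1},\\
C^{-1}YC&=(ABC)^{-1}(ABYC)=(DVWD)^{-1}(DVW^2D)=D^{-1}WD,
\end{align*}
and then
\[
AX^kBY^lC=(AXA^{-1})^k\,ABC\,(C^{-1}YC)^l=DV^kD^{-1}\cdot DVWD\cdot D^{-1}W^lD,
\]
which equals $DV^{k+1}W^{l+1}D$.
\end{example}

\subsection*{Coupling the two exponents}
The computation in Example~\ref{ex:pump} needs the relations $R_{1,0}$ and $R_{0,1}$, in which one exponent grows while the other stays fixed. To defeat it we keep only the diagonal relations
\[
R_k\colon\quad AX^kBY^kC=DV^{k+1}W^{k+1}D\qquad(k\ge0).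
\]
For this we add a letter $z$ commuting with $\Phi$, and attach it to $X$ and $B$ on the left side and to $W$ on the right side, so that the two sides of $R_{k,l}$ carry $z^{k+1}$ and $z^{l+1}$. The letter $z$ must not commute with $c$: otherwise we would be in a direct product of a free group with $\mathbb Z$, which is Malcev coherent by Proposition~\ref{prop:vfree} and Theorem~\ref{thm:C}. So let
\[
P=\mathrm{Mon}\langle x_1,x_2,y_1,y_2,z,c\mid zf=fz\ (f\in\Phi)\rangle=(\Phi^*\times z^*)*c^*.
\]
Since $\Phi^*\times z^*$ embeds in $F(\Phi)\times\mathbb Z$, Lemma~\ref{lem:nf} shows that $P$ embeds in a group, hence is cancellative, and that its elements are uniquely of the form $w_0z^{j_0}\,c\,w_1z^{j_1}\,c\cdots c\,w_kz^{j_k}$ with $w_i\in\Phi^*$, $j_i\ge0$. Define $\theta\colon\Sigma^*\to P$ by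
\[
\begin{array}{c|cccccccc}
\sigma&A&X&B&Y&C&D&V&W\\\hline
\theta(\sigma)&cx_1&x_2x_1z&x_2y_1z&y_2y_1&y_2c&c&x_1x_2&y_1y_2z
\end{array}
\]
and put $T=\theta(\Sigma^+)\subseteq P\setminus\{1\}$. Deleting $z$ is a homomorphism $P\to(\Phi\cup\{c\})^*$ that takes $\theta(u)$ to $\theta_0(u)$, so $\theta(u)=\theta(v)$ implies $\theta_0(u)=\theta_0(v)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.8cm]
\foreach \m/\w in {0/c,1/x_1,2/x_2,3/x_1,4/x_2,5/y_1,6/y_2,7/y_1,8/y_2,9/c}
  \node at (\m+0.5,0) {$\w$};
\foreach \m/\n/\w in {0/2/A,2/4/{X^{\bullet}},4/6/{B^{\bullet}},6/8/Y,8/10/C} {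
  \draw (\m+0.08,0.35) -- (\m+0.08,0.55) -- (\n-0.08,0.55) -- (\n-0.08,0.35);
  \node at ({(\m+\n)/2},0.95) {$\w$}; }
\foreach \m/\n/\w in {0/1/D,1/3/V,3/5/V,5/7/{W^{\bullet}},7/9/{W^{\bullet}},9/10/D} {
  \draw (\m+0.08,-0.35) -- (\m+0.08,-0.55) -- (\n-0.08,-0.55) -- (\n-0.08,-0.35);
  \node at ({(\m+\n)/2},-0.95) {$\w$}; }
\end{tikzpicture}
\caption{The relation $AXBYC=DV^2W^2D$: the word $c(x_1x_2)^2(y_1y_2)^2c$ cut into generators in two ways. A dot marks a generator that carries one letter $z$. The upper cutting has one $z$ for each period $x_1x_2$, the lower one for each period $y_1y_2$. As $z$ commutes with the $x_i,y_i$ but not with $c$, the two products are equal only if the numbers of periods agree.}\label{fig:cut}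
\end{figure}

\begin{lemma}\label{lem:Gamma}
$U(T)=\Gamma$, where $\Gamma=\mathrm{Gp}\langle\Sigma\mid R_k\ (k\ge0)\rangle$.
\end{lemma}

\begin{proof}
Both sides of $R_k$ map to $c\,(x_1x_2)^{k+1}(y_1y_2)^{k+1}z^{k+1}\,c$, so $R_k$ holds in $T$. Conversely, let $u,v\in\Sigma^*$ with $\theta(u)=\theta(v)$; we show $u=v$ in $\Gamma$ by induction on $|u|+|v|$. If one word is empty, so is the other, since every letter has nonempty image under $\theta_0$. If $u$ and $v$ have the same first letter, cancel it in $P$ and use induction. Otherwise take $k,l,u',v'$ from Lemma~\ref{lem:parse}. Then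
\begin{align*}
\theta(u)&=c\,(x_1x_2)^{k+1}(y_1y_2)^{l+1}z^{k+1}\,c\,\theta(u'),\\
\theta(v)&=c\,(x_1x_2)^{k+1}(y_1y_2)^{l+1}z^{l+1}\,\theta(v'),
\end{align*}
and $\theta(v')$ begins with $c$, because $v'$ begins with $A$ or $D$. Comparing the blocks between the first two occurrences of $c$ gives $k=l$; this is the point where it matters that $z$ cannot cross $c$. Cancelling in $P$ gives $\theta(Du')=\theta(v')$. As $|Du'|<|u|$ and $|v'|<|v|$, induction gives $Du'=v'$ in $\Gamma$, and by $R_k$
\[
u=DV^{k+1}W^{k+1}Du'=DV^{k+1}W^{k+1}v'=v\quad\text{in }\Gamma.\qedhere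
\]
\end{proof}

\subsection*{The group $\Gamma$ is not finitely presented}
We first bring the relations $R_k$ into a simpler form. Suppose that $\Sigma$ is mapped to a group in which $R_0$, that is $ABC=DVWD$, holds. Put
\[
\xi=(DV)^{-1}AXA^{-1}(DV),\qquad \eta=(WD)\,C^{-1}YC\,(WD)^{-1}.
\]
Then $AX^kBY^kC=(AXA^{-1})^k\,DVWD\,(C^{-1}YC)^k=DV\,\xi^k\eta^k\,WD$, so $R_k$ is equivalent to $\xi^k\eta^k=V^kW^k$. If $R_1$ holds as well, then with $g=V^{-1}\xi$ we have $\xi=Vg$ and $\eta=g^{-1}W$. Put $h_k=V^kW^k$. If $k\ge2$ and $R_{k-1}$ holds, then $\xi^k\eta^k=Vg\,h_{k-1}\,g^{-1}W$ while $V^kW^k=Vh_{k-1}W$. Therefore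
\begin{equation}\label{eq:step}
\text{if $R_0,R_1,R_{k-1}$ hold and $k\geq 2$, then $R_k$ holds if and only if }[g,h_{k-1}]=1 .
\end{equation}
Each new relation makes $g$ commute with one more element $h_k$. To see that this is a new condition every time, we take the group in which $g$ commutes with $h_1,\dots,h_N$ and with nothing else that can be avoided.

\begin{lemma}\label{lem:notfp}
For each $N\ge0$, the relation $R_{N+2}$ is not a consequence, in groups, of $R_0,\dots,R_{N+1}$. Hence $\Gamma$ is not finitely presented, and $T$ has no finite Malcev presentation.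
\end{lemma}

\begin{proof}
Let $K_N=\langle h_1,\dots,h_N\rangle\le F(V,W)=\langle V\rangle*\langle W\rangle$ and
\[
H_N=\mathrm{Gp}\langle V,W,g\mid [g,h_k]=1\ (1\le k\le N)\rangle .
\]

We claim that $h_{N+1}\notin K_N$. Consider a product of $l\ge1$ factors $h_k^{\pm1}$ in which no factor is followed by its inverse. Each factor, $V^kW^k$ or $W^{-k}V^{-k}$, has two syllables. At a junction $h_kh_{k'}$ or $h_k^{-1}h_{k'}^{-1}$ the adjacent syllables lie in different free factors. At a junction $h_kh_{k'}^{-1}$ or $h_k^{-1}h_{k'}$ we have $k\ne k'$, and the adjacent syllables merge into $W^{k-k'}\ne1$ or $V^{k'-k}\ne1$. Each syllable is adjacent to at most one junction, so the product has at least $2l-(l-1)=l+1$ syllables. If it equals $h_{N+1}$, which has two syllables, then $l=1$. But for $k\le N$ we have $h_k\neq h_{N+1}$, and $h_k^{-1}$ begins with a power of $W$. Finally $h_{N+1}\ne1$. This proves the claim, and (B) gives $[g,h_{N+1}]\ne1$ in $H_N$.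

Map $\Sigma$ to $H_N$ by
\[
A\mapsto V,\quad X\mapsto Vg,\quad B\mapsto1,\quad Y\mapsto g^{-1}W,\quad C\mapsto W,\quad D\mapsto1,\quad V\mapsto V,\quad W\mapsto W.
\]
Both sides of $R_0$ go to $VW$. Moreover $\xi\mapsto V^{-1}\cdot V(Vg)V^{-1}\cdot V=Vg$ and $\eta\mapsto W\cdot W^{-1}(g^{-1}W)W\cdot W^{-1}=g^{-1}W$, so $\xi\eta=VW$, the relation $R_1$ holds, and $V^{-1}\xi$ is the generator $g$. By \eqref{eq:step} and induction, $R_2,\dots,R_{N+1}$ hold in $H_N$ and $R_{N+2}$ fails.

If $\Gamma$ were finitely presented, then by Neumann's theorem it would be defined by $R_0,\dots,R_{N+1}$ for some $N$, and $R_{N+2}$ would be a consequence. The last claim follows from Lemmas~\ref{lem:universal} and~\ref{lem:Gamma}.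
\end{proof}

\begin{corollary}\label{cor:P}
A group-embeddable semigroup that contains an isomorphic copy of $P\setminus\{1\}$ is not Malcev coherent.
\end{corollary}

\begin{remark}\label{rem:kernel}
The element $g=V^{-1}\xi\in\Gamma$ is a lift of the counter. In the group $(F(\Phi)\times\langle z\rangle)*\langle c\rangle$ containing $P$ we have $\xi\mapsto(cx_1x_2)^{-1}cx_1\cdot x_2x_1z\cdot(cx_1)^{-1}cx_1x_2=x_1x_2z$, so $g\mapsto z$ and $[g,V]\mapsto1$. In $\Gamma$, however, $[g,V]\neq1$: the formulas of the last proof define a homomorphism from $\Gamma$ to $\mathrm{Gp}\langle V,W,g\mid[g,h_k]=1\ (k\ge1)\rangle$, and $V$, having one syllable, is not in $\langle h_1,h_2,\dots\rangle$ by the syllable count, so (B) applies.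
\end{remark}

\section{Copies of $P$ in one-relator semigroups}\label{sec:embed}

Let $S=\mathrm{Sg}\langle\mathcal A\mid s^mt^n=t^ns^m\rangle$. The element $t^n$ commutes with $s^m$ and $t$, and it will play the role of $z$. The letters of $\Phi$ must go to elements of the subsemigroup generated by $s^m$ and $t$ that are free even modulo $t^n$. To treat all $m$ at once, write $r$ for $s^m$. Fix $n\ge2$ and let
\[
H=\mathrm{Gp}\langle r,t\mid[r,t^n]=1\rangle .
\]
The exponent sums in $r$ and in $t$ define homomorphisms $\varepsilon_r,\varepsilon_t\colon H\to\mathbb Z$, so $r$ and $t$ have infinite order. The element $t^n$ is central, and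
\[
\bar H=H/\langle t^n\rangle=\langle\bar r\rangle*\langle\bar t\mid\bar t^{\,n}=1\rangle,
\]
where $\bar r$ has infinite order and $\bar t\ne1$ because $n\ge2$.

\begin{lemma}\label{lem:lambda}
The homomorphism $\lambda\colon\Phi^*\times z^*\to H$ given by $x_1,x_2,y_1,y_2\mapsto rt,\ r^2t,\ r^3t,\ r^4t$ and $z\mapsto t^n$ is injective.
\end{lemma}

\begin{proof}
Let $w\in\Phi^*$ have length $l$. The image of $\lambda(wz^j)$ in $\bar H$ is $\bar r^{\,i_1}\bar t\,\bar r^{\,i_2}\bar t\cdots\bar r^{\,i_l}\bar t$ with $i_\nu\in\{1,2,3,4\}$. This is a normal form (FP), so it determines $i_1,\dots,i_l$ and hence $w$. Then $\varepsilon_t(\lambda(wz^j))=l+nj$ determines $j$.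
\end{proof}

For $n=1$ the group $H$ is abelian and the lemma fails. It remains to find an image for $c$.

\begin{proposition}\label{prop:embed}
Let $n\ge2$, and suppose that either \emph{(i)} $m=1$ and $|\mathcal A|\ge3$, or \emph{(ii)} $m\ge2$. Then $S$ contains a copy of $P\setminus\{1\}$.
\end{proposition}

\begin{proof}
Define $\iota\colon P\setminus\{1\}\to S$ by
\[
z\mapsto t^n,\qquad x_1,x_2,y_1,y_2\mapsto s^mt,\ s^{2m}t,\ s^{3m}t,\ s^{4m}t,
\]
and by sending $c$ to a letter of $\mathcal A\setminus\{s,t\}$, also called $c$, in case (i), and to $tstst$ in case (ii). This is a homomorphism, since $t^n$ commutes in $S$ with each $s^{im}t$. It suffices to show that $\iota$ followed by some homomorphism from $S$ to a group is injective.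

\emph{Case} (i). Map $S$ to $H*F(c)$ by $s\mapsto r$, $t\mapsto t$, $c\mapsto c$, and all other letters to $1$. The composite is the restriction of the natural map $(\Phi^*\times z^*)*c^*\to H*F(c)$ induced by $\lambda$, which is injective by Lemmas~\ref{lem:nf} and~\ref{lem:lambda}.

\emph{Case} (ii). Map $S$ to $G=\mathrm{Gp}\langle s,t\mid[s^m,t^n]=1\rangle$ by sending all letters other than $s,t$ to $1$. Adding the generator $r=s^m$ gives the presentation $\langle r,t,s\mid[r,t^n]=1,\ r=s^m\rangle$, so $G=H*_{r=s^m}\langle s\rangle$ is an amalgamated product over the infinite cyclic group $\langle r\rangle$. No free letter is available, and the barrier has to be built from $s$, which lies outside $\langle s^m\rangle$ because $m\geq2$. A single $s$ is not enough, since powers of $r$ pass through it and could move from one block to the next. They do not pass through $sts$; the two outer letters of $tstst$ keep the letters $s$ of consecutive barriers apart. We need the following form of (AP).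

\smallskip
\noindent$(\ast)$ \emph{If $b_0s^{\delta_1}b_1\cdots s^{\delta_l}b_l=1$ with $l\ge1$, $b_i\in H$, $\delta_i=\pm1$, then $b_i\in\langle r\rangle$ for some $0<i<l$.}
\smallskip

\noindent Suppose not. If $b_0$ or $b_l$ lies in $\langle r\rangle=\langle s^m\rangle$, absorb it into the adjacent power of $s$; the new exponent is $\equiv\pm1\pmod m$, so the new power is still outside $\langle s^m\rangle$. We obtain a nonempty alternating product as in (AP), which is nontrivial.

\smallskip
\noindent$(\ast\ast)$ \emph{Let $b_0sb_1\cdots sb_l=b'_0sb'_1\cdots sb'_{l'}$ with $l,l'\geq 0$ and $b_i,b_i'\in H$, where $b_i\notin\langle r\rangle$ for $0<i<l$ and $b'_i\notin\langle r\rangle$ for $0<i<l'$. Then $l=l'$, and there are integers $e_0,\dots,e_{l+1}$ with $e_0=e_{l+1}=0$ and $b_ir^{e_{i+1}}=r^{e_i}b_i'$ for $0\le i\le l$.}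
\smallskip

\noindent We use induction on $\min(l,l')$. If $l'=0$ and $l\ge1$, then $b_0s\cdots s(b_lb_0'^{-1})=1$ contradicts $(\ast)$; the case $l=0<l'$ is symmetric, and for $l=l'=0$ there is nothing to prove. If $l,l'\ge1$, apply $(\ast)$ to
\[
b_0s\cdots b_{l-1}\,s\,(b_lb_{l'}'^{-1})\,s^{-1}\,b_{l'-1}'^{-1}\cdots s^{-1}b_0'^{-1}=1 .
\]
Only the middle term can lie in $\langle r\rangle$, so $b_l=r^eb'_{l'}$ for some $e$. As $s$ commutes with $r$, cancelling $sb'_{l'}$ gives $b_0s\cdots s(b_{l-1}r^e)=b_0's\cdots sb'_{l'-1}$. The hypothesis places no condition on the last terms, so induction applies; take $e_l=e$.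

\smallskip
Let $p\in P$ have blocks $w_0z^{j_0},\dots,w_kz^{j_k}$, and let $h_i=\lambda(w_iz^{j_i})\in H$. The image of $p$ in $G$ is $h_0\,tstst\,h_1\cdots tstst\,h_k=a_0sa_1s\cdots sa_{2k}$, where $a_0=h_0$ if $k=0$, and for $k\ge1$
\[
a_0=h_0t,\qquad a_i=t\ \ (i\text{ odd}),\qquad a_{2i}=th_it\ \ (0<i<k),\qquad a_{2k}=th_k .
\]
For $0<i<2k$ we have $\varepsilon_t(a_i)\ge1$, because $\varepsilon_t(h_i)\geq0$, whereas $\varepsilon_t$ vanishes on $\langle r\rangle$; so $a_i\notin\langle r\rangle$. Let $p'$, with data $k',h'_i,a_i'$, have the same image. By $(\ast\ast)$, $k=k'$ and $a_ir^{e_{i+1}}=r^{e_i}a'_i$. For odd $i$ this reads $tr^{e_{i+1}}=r^{e_i}t$. In $\bar H$, the normal form of $\bar r^{\,e_i}\bar t$ ends with $\bar t\ne1$, so that of $\bar t\,\bar r^{\,e_{i+1}}$ does too, which forces $e_{i+1}=0$; then $r^{e_i}=1$ and $e_i=0$. As $i$ runs through $1,3,\dots,2k-1$, the indices $i,i+1$ cover $1,\dots,2k$. So all $e_i$ vanish, $a_i=a_i'$ for all $i$, and $h_i=h_i'$ for all $i$. By Lemma~\ref{lem:lambda}, $p=p'$.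
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $s=a$, $t=b$, $m=1$, $n=2$, $\mathcal A=\{a,b,c\}$ in case (i). Then $\iota$ sends $x_1,x_2,y_1,y_2,z$ to $ab,a^2b,a^3b,a^4b,b^2$, and $\iota\theta$ sends $A,X,B,Y,C,D,V,W$ to the eight elements listed in the theorem, in that order. They generate $\iota(T)\cong T$, which has no finite Malcev presentation by Lemma~\ref{lem:notfp}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``only if'']
Suppose that $(m,n)\neq(1,1)$ and that $|\mathcal A|\ge3$ or $\min(m,n)\ge2$. Exchanging the names of $s$ and $t$ exchanges $m$ and $n$, so we may assume $m\le n$; then $n\ge2$, and either $m\ge2$, or $m=1$ and $|\mathcal A|\ge3$. By Proposition~\ref{prop:embed} and Corollary~\ref{cor:P}, $S$ is not Malcev coherent.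
\end{proof}

\section{Virtually free groups and abelian direct factors}\label{sec:central}

The three positive results follow one pattern. We look for pieces of relations whose value in $U(T)$ is determined by a bounded amount of information, name these values by new generators, and show that every relation of $T$ is assembled from finitely many rules between them. The tool is cancellation in $U(T)$: if two words can be completed to a relation by the same context, they are equal in $U(T)$.

\subsection*{Virtually free groups}
A group is \emph{virtually free} if it has a free subgroup of finite index; subgroups of virtually free groups are virtually free. A \emph{context-free grammar} consists of a finite set of terminal letters, a finite set of nonterminals containing a start symbol $N_0$, and finitely many productions $N\to\gamma$, where $N$ is a nonterminal and $\gamma$ a word in terminals and nonterminals. We write $\gamma\Rightarrow^*\gamma'$ if $\gamma'$ arises from $\gamma$ by repeatedly replacing a nonterminal $N$ by the right side of a production $N\to\cdots$. The grammar generates the language of terminal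 words $w$ with $N_0\Rightarrow^*w$, and such languages are \emph{context-free}. The intersection of a context-free language with a regular language is context-free. A nonempty context-free language has a grammar in which each nonterminal $N$ is \emph{productive} ($N\Rightarrow^*w$ for some terminal word $w$) and \emph{reachable} ($N$ occurs in some word derived from $N_0$): delete first the unproductive and then the unreachable nonterminals. Finally, by the easy direction of the Muller--Schupp theorem, in a virtually free group generated by the image of a finite set $\Sigma$, the words over $\Sigma\cup\Sigma^{-1}$ that represent $1$ form a context-free language.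

The following result is known; we include a proof.

\begin{proposition}\label{prop:vfree}
Every virtually free group is Malcev coherent.
\end{proposition}

\begin{proof}
Let $T$ be a subsemigroup generated by the image of a finite set $\Sigma$. The subgroup generated by $T$ is finitely generated and virtually free, so the words in $\Sigma^+(\Sigma^{-1})^+$ that represent $1$ form a context-free language $L$. Its elements are the words $uv^{-1}$ with $u,v\in\Sigma^+$ and $u=v$ in $T$, so $L\neq\emptyset$ and $U=U(T)=\mathrm{Gp}\langle\Sigma\mid w=1\ (w\in L)\rangle$. Take a grammar for $L$ with all nonterminals productive and reachable.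

Let $N$ be a nonterminal. There are terminal words $\alpha,\beta$ with $N_0\Rightarrow^*\alpha N\beta$: take a word containing $N$ derived from $N_0$ and replace the other nonterminals by terminal words. If $N\Rightarrow^*w$ with $w$ terminal, then $\alpha w\beta\in L$, so $w=\alpha^{-1}\beta^{-1}$ in $U$. Thus all terminal words derived from $N$ represent one element $g_N\in U$. Let $\hat U$ be the group generated by $\Sigma$ and symbols $g_N$, with the finitely many relations $g_{N_0}=1$ and $g_N=\hat\gamma$ for each production $N\to\gamma$, where $\hat\gamma$ is $\gamma$ with each nonterminal $N'$ replaced by $g_{N'}$.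

These relations hold in $U$. Indeed $g_{N_0}$ is represented by a word of $L$; and replacing each nonterminal $N'$ of $\gamma$ by a terminal word derived from it yields a word derived from $N$, which represents both $g_N$ and $\hat\gamma$. So there is a homomorphism $\hat U\to U$ fixing $\Sigma$. In $\hat U$, applying a production to a word $\gamma$ does not change the value of $\hat\gamma$, so $N\Rightarrow^*w$ implies $g_N=w$. Hence every $w\in L$ is trivial in $\hat U$, which gives a homomorphism $U\to\hat U$ fixing $\Sigma$, and $\hat U$ is generated by $\Sigma$. The two maps are mutually inverse, so $U$ is finitely presented, and Lemma~\ref{lem:universal} applies.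
\end{proof}

\subsection*{Abelian direct factors}
For $T\subseteq Q\times\Lambda$, a relation that holds in the first coordinate fails in $T$ by an element of $\Lambda$. This element determines the value of the failed relation in $U(T)$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The semigroup $Q\times\Lambda$ embeds in a group. Let $T\subseteq Q\times\Lambda$ be generated by the image of a finite set $\Sigma$, with coordinate maps $\varphi\colon\Sigma^+\to Q$ and $\psi\colon\Sigma^+\to\Lambda$, where $\Lambda$ is written additively, and let $U=U(T)$. Call $(u,v)\in\Sigma^+\times\Sigma^+$ a \emph{$d$-pair} if $\varphi(u)=\varphi(v)$ and $\psi(u)-\psi(v)=d$; the $0$-pairs are the relations of $T$. If $(u_1,v_1)$ is a $d_1$-pair and $(u_2,v_2)$ is a $d_2$-pair, then $(u_1u_2,v_1v_2)$ is a $(d_1+d_2)$-pair, as $\Lambda$ is abelian, and $(v_1,u_1)$ is a $(-d_1)$-pair. So the set $\Delta$ of all $d$ for which a $d$-pair exists is a subgroup of the finitely generated abelian group generated by $\psi(\Sigma)$, and $\Delta$ is finitely generated.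

Let $d\in\Delta$ and fix a $(-d)$-pair $(u',v')$. For every $d$-pair $(u,v)$, the pair $(uu',vv')$ is a $0$-pair, so $v^{-1}u=v'u'^{-1}$ in $U$. Hence $\zeta(d)=v^{-1}u\in U$ does not depend on the $d$-pair. For $\sigma\in\Sigma$, $(u\sigma,v\sigma)$ is also a $d$-pair, so $\zeta(d)=\sigma^{-1}\zeta(d)\sigma$, and $\zeta(d)$ is central. With pairs as above,
\[
\zeta(d_1+d_2)=v_2^{-1}v_1^{-1}u_1u_2=v_2^{-1}\zeta(d_1)u_2=\zeta(d_1)\zeta(d_2).
\]
So $\zeta(\Delta)$ is a finitely generated central subgroup of $U$; being abelian, it is finitely presented. Factoring it out imposes the relations $u=v$ for all pairs with $\varphi(u)=\varphi(v)$, and these include the defining relations of $U$. Thus $U/\zeta(\Delta)=U(\varphi(\Sigma^+))$, which is finitely presented by Lemma~\ref{lem:universal}, because $\varphi(\Sigma^+)$ is a finitely generated subsemigroup of $Q$. By Hall's theorem $U$ is finitely presented, and Lemma~\ref{lem:universal} applies.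
\end{proof}

In $P$, the step that fails is the cancellation of opposite defects. The left side of $R_{1,0}$ has one $z$ too many and that of $R_{0,1}$ one too few, but $\theta(AXBC\cdot ABYC)\neq\theta(DV^2WD\cdot DVW^2D)$: the two nontrivial blocks contain $z^2,z$ on the left and $z,z^2$ on the right.

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``if'', for $\mathcal A=\{s,t\}$ and $\min(m,n)=1<\max(m,n)$]
By symmetry let $m=1$, $n\geq2$. By Adjan's theorem $S$ embeds in the group $H$ of Section~\ref{sec:embed}, with $r=s$. The map $H\to\bar H\times\mathbb Z$, $h\mapsto(\bar h,\varepsilon_t(h))$, is injective: the kernel of the first coordinate is $\langle t^n\rangle$, on which $\varepsilon_t$ is injective. The group $\bar H$ is virtually free. Indeed, the elements $r_i=\bar t^{\,i}\bar r\,\bar t^{\,-i}$ $(0\le i<n)$ are permuted under conjugation by $\bar t$, so they generate a normal subgroup, whose quotient is generated by $\bar t$ and finite; and they generate it freely, because for $e_\nu\ne0$ and $i_\nu\neq i_{\nu+1}$ the product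
\[
r_{i_1}^{e_1}r_{i_2}^{e_2}\cdots r_{i_l}^{e_l}=\bar t^{\,i_1}\bigl(\bar r^{\,e_1}\bar t^{\,i_2-i_1}\bar r^{\,e_2}\cdots\bar t^{\,i_l-i_{l-1}}\bar r^{\,e_l}\bigr)\bar t^{\,-i_l}
\]
has $l$ syllables in $\langle\bar r\rangle$ and is nontrivial by (FP). By Proposition~\ref{prop:vfree} and Theorem~\ref{thm:C}, $\bar H\times\mathbb Z$ is Malcev coherent, and therefore so is its subsemigroup $S$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:free}]
The semigroup $\mathrm{Sg}\langle a,b\mid ab^2=b^2a\rangle$ is Malcev coherent by the case just proved, and $c^+$ is a subsemigroup of the free group $\mathbb Z$, hence Malcev coherent by Proposition~\ref{prop:vfree}. Their free product is the semigroup of Theorem~\ref{thm:A}.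
\end{proof}

\section{The relation $st=ts$}\label{sec:comm}

It remains to prove that $S=\mathrm{Sg}\langle\mathcal A\mid st=ts\rangle$ is Malcev coherent for every $\mathcal A$. Let $\mathcal C=\mathcal A\setminus\{s,t\}$. Then $S=M\setminus\{1\}$ with $M=\mathbb N^2*\mathcal C^*$, where $\mathbb N^2$ is the free commutative monoid on $s,t$; its elements are added as vectors. By Lemma~\ref{lem:nf}, $M$ is cancellative and its elements have unique normal forms $w_0c_1w_1\cdots c_Kw_K$ with $w_i\in\mathbb N^2$, $c_i\in\mathcal C$. As in $P$, there are barriers, but now the blocks are commutative.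

\begin{example}\label{ex:comm}
Let $c\in\mathcal C$, and let $T$ be generated by $\alpha=cs$, $\beta=sc$, $\delta=c$, $\mu=s^2$, $\nu=t$. For every word $p$ in $\mu,\nu$ we have the relation $\alpha p\beta=\delta p\mu\delta$. In a group, put $g=\delta^{-1}\alpha$. The relation for empty $p$ is $g\beta=\mu\delta$. The relation for $p=\nu$ gives $g\nu\beta=\nu\mu\delta=\nu g\beta$, so $g$ commutes with $\nu$, and the relation for $p=\mu$ shows in the same way that $g$ commutes with $\mu$. Then $gp\beta=pg\beta=p\mu\delta$ for all $p$. Three relations imply the whole family, through the element $g$ that compares the two sides at the first barrier.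
\end{example}

In general we read the two sides of a relation in parallel from one barrier to the next and attach such an element to each barrier. Let $T\subseteq S$ be generated by the image of a finite set $\Sigma$ under $\theta\colon\Sigma^*\to M$, let $\rho$ be the kernel of $\theta$ on $\Sigma^+$, and let $U=U(T)$. Put $\Sigma_0=\{\sigma\in\Sigma:\theta(\sigma)\in\mathbb N^2\}$ and $\Sigma_1=\Sigma\setminus\Sigma_0$. For $\sigma\in\Sigma_1$ write
\[
\theta(\sigma)=w_0^\sigma c_1^\sigma w_1^\sigma\cdots c^\sigma_{\ell(\sigma)}w^\sigma_{\ell(\sigma)},\qquad \ell(\sigma)\ge1,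
\]
and let $\omega(\sigma,i)=w_i^\sigma c_{i+1}^\sigma\cdots w^\sigma_{\ell(\sigma)}$ be the part after the $i$th letter from $\mathcal C$. If $(u,v)\in\rho$, then either $u,v\in\Sigma_0^+$, or both words contain letters of $\Sigma_1$; let $\rho_1$ be the set of pairs of the second kind.

\subsection*{States}
Let $(u,v)\in\rho_1$ and $\theta(u)=\theta(v)=w_0c_1w_1\cdots c_Kw_K$, so $K\ge1$. For $1\le k\le K$, the letter $c_k$ is contributed by an occurrence of some $\sigma\in\Sigma_1$ in $u$, as $c_i^\sigma$, and by an occurrence of some $\tau\in\Sigma_1$ in $v$, as $c_j^\tau$. The \emph{state} at $k$ is $q_k=(\sigma,i;\tau,j)$, and $u_k,v_k$ are the prefixes of $u,v$ that end with these occurrences. Put also $q_0={\vdash}$ with $u_0,v_0$ empty, and $q_{K+1}={\dashv}$ with $u_{K+1}=u$, $v_{K+1}=v$. By a state we always mean one that occurs for some pair in $\rho_1$. There are finitely many states.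

\begin{lemma}\label{lem:state}
The element $v_k^{-1}u_k\in U$ depends only on the state $q_k$.
\end{lemma}

\begin{proof}
For $\vdash$ and $\dashv$ the element is $1$. Let $q=(\sigma,i;\tau,j)$ occur at $k$ in $(u,v)$ and at $k^*$ in $(u^*,v^*)$. By the uniqueness of normal forms, $\theta(u_k)=\pi\,\omega(\sigma,i)$ and $\theta(v_k)=\pi\,\omega(\tau,j)$ with $\pi=w_0c_1\cdots w_{k-1}c_k$; likewise $\theta(u^*_{k^*})=\pi^*\omega(\sigma,i)$ and $\theta(v^*_{k^*})=\pi^*\omega(\tau,j)$ for some $\pi^*\in M$. Write $u=u_k\tilde u$, $v=v_k\tilde v$. Cancelling $\pi$ in $\theta(u)=\theta(v)$ and multiplying by $\pi^*$ gives $\theta(u^*_{k^*}\tilde u)=\theta(v^*_{k^*}\tilde v)$. Hence $v_k^{-1}u_k=\tilde v\tilde u^{-1}=(v^*_{k^*})^{-1}u^*_{k^*}$ in $U$.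
\end{proof}

Denote this element by $g_q$.

\subsection*{Steps}
Consider the passage from $q=q_k$ to $q'=q_{k+1}$, for $0\le k\le K$. On the side of $u$ there are two possibilities, and $q$ determines which one occurs.
\begin{itemize}
\item \emph{Interior:} $q=(\sigma,i;\tau,j)$ with $i<\ell(\sigma)$. Then $c_{k+1}$ comes from the same occurrence of $\sigma$, so $u_{k+1}=u_k$ and $w_k=w_i^\sigma$.
\item \emph{Cut:} $i=\ell(\sigma)$ or $q={\vdash}$. Then $u_{k+1}=u_kp\sigma'$ with $p\in\Sigma_0^*$, where $\sigma'$ is the first entry of $q'$, and $w_k=w^\sigma_{\ell(\sigma)}+\theta(p)+w_0^{\sigma'}$. For $q={\vdash}$ the first term is read as $0$; for $q'={\dashv}$ the letter $\sigma'$ is read as the empty word and the last term as $0$.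
\end{itemize}
The same holds for $v$, with $\tau,j,p',\tau'$. The passages out of $\vdash$ and into $\dashv$ are cut on both sides. Writing $u_{k+1}=u_k\mu$ and $v_{k+1}=v_k\nu$, we call $(q,q';\mu,\nu)$ a \emph{step}, and it satisfies the \emph{step relation}
\begin{equation}\label{eq:steprel}
g_{q'}=\nu^{-1}g_q\,\mu\quad\text{in }U .
\end{equation}
Fix $q,q'$. If both sides are interior, then $\mu,\nu$ are empty. If $u$ is cut and $v$ interior, then comparing the two expressions for $w_k$ gives $\theta(p)=w_j^\tau-w^\sigma_{\ell(\sigma)}-w_0^{\sigma'}$, a vector determined by $q,q'$; since $\theta(\sigma'')\ne0$ for $\sigma''\in\Sigma_0$, the length of $p$ is at most the sum of its coordinates. The case where $u$ is interior and $v$ is cut is symmetric. So there are only finitely many steps with an interior side.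

If both sides are cut, then $\mu=p\sigma'$, $\nu=p'\tau'$, and
\begin{equation}\label{eq:kappa}
\theta(p)-\theta(p')=\kappa(q,q'):=w^\tau_{\ell(\tau)}+w_0^{\tau'}-w^\sigma_{\ell(\sigma)}-w_0^{\sigma'}\in\mathbb Z^2 .
\end{equation}
Conversely, if one cut/cut step from $q$ to $q'$ occurs, in a pair $(u,v)$ with words $p,p'$, then \emph{every} pair $(p_*,p'_*)\in\Sigma_0^*\times\Sigma_0^*$ satisfying \eqref{eq:kappa} gives a step. For replacing $p,p'$ by $p_*,p_*'$ in $u,v$ changes only the block $w_k$, by $\theta(p_*)-\theta(p)$ on one side and by $\theta(p'_*)-\theta(p')$ on the other; these vectors are equal, so the new pair is in $\rho_1$, and it has the same states.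

There may be infinitely many cut/cut steps, and here commutativity enters. For $p\in\Sigma_0^*$ let $[p]\in\mathbb N^{\Sigma_0}$ count the occurrences of each letter; $\theta(p)$ is an additive function of $[p]$. For $\kappa\in\mathbb Z^2$ let $E_\kappa$ be the set of vectors $([p],[p'])$ with $\theta(p)-\theta(p')=\kappa$. By \emph{Dickson's lemma}, every subset of $\mathbb N^d$ has finitely many minimal elements for the componentwise order. Every element of $E_\kappa$ lies above a minimal one, and the difference lies in $E_0$. Applied to $E_0\setminus\{0\}$ and iterated, this shows that every element of $E_0$ is a sum of minimal elements of $E_0\setminus\{0\}$. For each minimal element of $E_{\kappa(q,q')}$ and of $E_0\setminus\{0\}$ choose a pair of words with that count vector, and call these finitely many pairs \emph{basic for $(q,q')$} and \emph{basic balanced}, respectively.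

\subsection*{A finite presentation}
Let $U^\circ$ be the group generated by $\Sigma$ and symbols $g_q$, one for each state, subject to the following finitely many relations:
\begin{enumerate}
\item[(1)] $g_\vdash=g_\dashv=1$;
\item[(2)] the step relations of all steps with an interior side;
\item[(3)] the step relations $g_{q'}=(p'\tau')^{-1}g_q\,p\sigma'$ of cut/cut steps with $(p,p')$ basic for $(q,q')$;
\item[(4)] $[g_q,\sigma'']=1$ for $\sigma''\in\Sigma_0$ and each state $q$ from which a cut/cut step occurs;
\item[(5)] $[\sigma'',\sigma''']=1$ for $\sigma'',\sigma'''\in\Sigma_0$, and $b=b'$ for each basic balanced pair $(b,b')$.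
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``if'', for $m=n=1$]
We show $U\cong U^\circ$; then Lemma~\ref{lem:universal} gives the claim.

The relations hold in $U$. For (1)--(3) this is Lemma~\ref{lem:state} and \eqref{eq:steprel}, and (5) consists of relations of $T$. For (4), if $(p,p')$ gives a cut/cut step from $q$ to $q'$, then $(\sigma''p,\sigma''p')$ also satisfies \eqref{eq:kappa} and gives one. Equating the two expressions \eqref{eq:steprel} for $g_{q'}$ yields $p'^{-1}\sigma''^{-1}g_q\sigma''p=p'^{-1}g_qp$, that is, $\sigma''^{-1}g_q\sigma''=g_q$. So there is a homomorphism $U^\circ\to U$ fixing $\Sigma$.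

Now we work in $U^\circ$. First, if $b,b'\in\Sigma_0^*$ and $\theta(b)=\theta(b')$, then $b=b'$: by (5) the letters of $\Sigma_0$ commute, so $b$ and $b'$ can be rearranged as $b_1\cdots b_l$ and $b_1'\cdots b_l'$ with basic balanced pairs $(b_i,b'_i)$, and $b_i=b_i'$. This covers the pairs $(u,v)\in\rho$ with $u,v\in\Sigma_0^+$. Second, every step relation holds in $U^\circ$. By (2), only cut/cut steps need an argument. Given $(p,p')$ satisfying \eqref{eq:kappa}, there are a pair $(p_0,p'_0)$ basic for $(q,q')$ and words $b,b'$ with $\theta(b)=\theta(b')$ such that $[p]=[bp_0]$ and $[p']=[b'p_0']$. Then $p=bp_0$ and $p'=b'p'_0=bp_0'$, and by (4) and (3)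
\[
(p'\tau')^{-1}g_q\,p\sigma'=(p_0'\tau')^{-1}\,b^{-1}g_qb\;p_0\sigma'=(p_0'\tau')^{-1}g_q\,p_0\sigma'=g_{q'} .
\]
Let $(u,v)\in\rho_1$. Starting from $v_0^{-1}u_0=1=g_\vdash$ and applying the step relations, we get $v_k^{-1}u_k=g_{q_k}$ in $U^\circ$ for all $k$. For $k=K+1$ this gives $v^{-1}u=g_\dashv=1$. So all of $\rho$ holds in $U^\circ$, and there is a homomorphism $U\to U^\circ$ fixing $\Sigma$. Since every state occurs in some pair, each $g_q$ is a word in $\Sigma^{\pm1}$, so $\Sigma$ generates $U^\circ$, and the two homomorphisms are mutually inverse.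
\end{proof}

Together with Sections~\ref{sec:prelim}, \ref{sec:embed} and~\ref{sec:central}, this completes the proof of Theorem~\ref{thm:B}.

\begin{remark}
States, the elements $g_q$ and steps can be defined in the same way for the subsemigroup $T$ of $P$ from Section~\ref{sec:P}. There the relation $R_k$ passes from the state $(A,1;D,1)$ to the state $(C,1;D,1)$ by the cut/cut step with $p=X^kBY^k$ and $p'=V^{k+1}W^{k+1}$. The blocks of $P$ are not commutative, the condition on $(p,p')$ is not a condition on count vectors, and Lemma~\ref{lem:notfp} shows that $R_0,R_1,\dots$ do not follow from finitely many of them.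
\end{remark}

\begin{thebibliography}{9}

\bibitem{Adjan}
Adjan, Trudy Mat. Inst. Steklov \textbf{85} (1966).

\bibitem{PSG}
\emph{Presentations for subsemigroups of groups}, \texttt{https://core.ac.uk/download/161930937.pdf}.

\end{thebibliography}
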